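# Even squared Hamiltonian cycles at minimum degree $n/2+2$

## 1. Braids, and walls between two near-cliques

All graphs are simple. We write $u\sim v$ for adjacency, $N(v)$ for the neighborhood of $v$, and $d(v,X)=|N(v)\cap X|$.

**Definition (braid).** A braid in a graph $G$ is a sequence of distinct vertices $z_1z_2\dots z_r$ such that $z_iz_{i+1}\in E(G)$ and $z_iz_{i+3}\in E(G)$ whenever both indices lie in $\{1,\dots,r\}$. A cyclic braid is the same with indices read modulo $r$ (we use it only for $r\ge 8$).

For example, a braid on four vertices is exactly a $4$-cycle $z_1z_2z_3z_4$. Nothing is ever required of two vertices at distance two in the sequence. The reversal of a braid is a braid. If $z_1\dots z_r$ and $z_1'\dots z_t'$ are disjoint braids with $r,t\ge3$, their concatenation is a braid exactly when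
$$z_r\sim z_1',\qquad z_{r-2}\sim z_1',\qquad z_{r-1}\sim z_2',\qquad z_r\sim z_3'. \tag{1}$$
So only the last three vertices of the first and the first three of the second matter, and it is more than enough that these two triples are completely joined.

**Definition (wall).** Let $A,B$ be disjoint vertex sets. A wall is a braid of at most $20$ vertices whose first three vertices lie in $A$ and whose last three vertices lie in $B$.

Here is one. Let $A$ and $B$ be disjoint cliques with at least six vertices each, let $a,a',a''\in A$ and $b,b',b''\in B$ be distinct, and suppose that $a'b,\ ab,\ ab',\ a''b''$ are edges. With further vertices $\alpha_i\in A$, $\beta_i\in B$, the sequence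
$$\alpha_1\,\alpha_2\,\alpha_3\;a'\,a''\,a\;\,b\,b''\,b'\;\beta_1\,\beta_2\,\beta_3$$
is a wall. Indeed, the pairs at distance $1$ or $3$ with one vertex on each side are $(a,b)$ at distance $1$ and $(a',b),(a'',b''),(a,b')$ at distance $3$. All other required pairs lie inside a clique.

Two disjoint walls are what one needs in order to travel from $A$ to $B$ and back. Suppose $V(G)=A\sqcup B$ with cliques $A,B$, and let $Z_1,Z_2$ be disjoint walls. Traverse $Z_1$, then the unused vertices of $B$ in any order, then $Z_2$ backwards, then the unused vertices of $A$ in any order. At each junction all vertices within distance three lie in one clique, so this is a cyclic braid through all of $V(G)$. These spanning cyclic braids are the subject of the lecture, and the hardest part of the proof produces two disjoint walls from a minimum-degree condition.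

## 2. Spanning cyclic braids and the minimum degree

Let $G$ have order $n\ge3$. An even squared Hamiltonian cycle (ESHC) of $G$ is a Hamiltonian cycle $C=v_1v_2\dots v_nv_1$ of $G$ together with the chords $v_iv_{i+3}$ for all $1\le i\le n$, indices taken cyclically. For $n\ge 8$ this is a spanning cyclic braid. Let $\delta(G)$ be the minimum degree.

The paper "Hamiltonian Cycles With All Small Even Chords" (https://math.gsu.edu/yzhao6/evenHamCyc.pdf) contains two facts. There is a positive integer $N$ such that every graph of even order $n\ge N$ with $\delta(G)\ge \frac n2+92$ contains an ESHC (Theorem 1.1 there), and $92$ cannot be replaced by $1$ (Proposition 1.2 there). So the smallest integer $C$ such that every graph of sufficiently large even order $n$ with $\delta(G)\ge n/2+C$ contains an ESHC satisfies $2\le C\le 92$. We determine it.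

For even $n\ge8$ let $H_n$ be the graph on positions $1,\dots,n$ (mod $n$) in which $i$ is adjacent to $i\pm1$ and $i\pm3$. An ESHC of $G$ is a spanning copy of $H_n$ in $G$. The graph $H_n$ is $4$-regular, and it is bipartite with classes the odd and the even positions, since $n$ is even and all differences are odd. For instance $H_8=K_{4,4}$, because $\pm1,\pm3$ are all the odd residues mod $8$. The graph $H_{10}$ is $K_{5,5}$ minus a perfect matching, because mod $10$ only the odd residue $5$ is missing.

**Theorem A.** There is $N$ such that every graph $G$ of even order $n\ge N$ with $\delta(G)\ge n/2+2$ contains an ESHC. For every even $n\ge18$ there is a graph of order $n$ with $\delta=n/2+1$ and no ESHC. Hence the smallest constant is $C=2$.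

**Theorem B.** (i) For every $\alpha>0$ there are $\gamma>0$ and $n_0$ such that every graph $G$ of even order $n\ge n_0$ with $\delta(G)\ge(\frac12-\gamma)n$ has an ESHC, or satisfies one of

* (E1) there is $S\subset V$ with $|S|=n/2$ and $e(S)\le\alpha n^2$;
* (E2) $V=S\sqcup T$ with $|S|,|T|\ge(\frac12-\alpha)n$ and $e(S,T)\le\alpha n^2$.

(ii) The bound $n/2+2$ cannot be lowered to $n/2+1$ in either class: there are graphs with $\delta=n/2+1$ and no ESHC close to $2K_{n/2}$, and others close to $K_{n/2,n/2}$.

To see where the $2$ might come from, test the simplest family. Take two copies of $K_{n/2+j/2}$ sharing exactly $j$ vertices ($j$ even). The order is $n$ and $\delta=n/2+j/2-1$. For $j=6$, $\delta=n/2+2$ and there is an ESHC: place the six shared vertices on two blocks of three consecutive positions of $H_n$, separated by two arcs of $n/2-3$ positions, and fill the arcs with the private vertices of the two cliques. An edge of $H_n$ has length at most $3$, so it cannot jump over a block of three, and no edge of $H_n$ joins the two arcs. For $j=4$, $\delta=n/2+1$, and we now show that there is no ESHC.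

## 3. Two graphs with minimum degree $n/2+1$ and no ESHC

**Example 1.** Let $n\ge18$ be even and let $G$ be the union of two copies of $K_{n/2+2}$ sharing exactly $4$ vertices. Then $|G|=n$ and $\delta(G)=n/2+1$.

Suppose $G$ has an ESHC. The positions split as $L\sqcup S\sqcup R$ with $|S|=4$ (shared vertices), $|L|=|R|=n/2-2\ge7$, and no edge of $H_n$ joins $L$ to $R$. Removing $S$ cuts the cycle $1,2,\dots,n$ into at most $4$ arcs of consecutive positions. Consecutive positions are adjacent, so each arc lies inside $L$ or inside $R$, and both kinds occur. So $L$ consists of at most three arcs, and since $|L|\ge7$ one of them has length at least $3$. The same holds for $R$.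

From each of the last three positions of the long $L$-arc go clockwise in steps of $+3$ until the long $R$-arc is hit; an arc of length at least $3$ cannot be jumped over. The three walks are paths in $H_n$ from $L$ to $R$. They are disjoint, since they start at three consecutive positions and move in steps of three. Each must contain a position of $S$, because there are no $L$–$R$ edges, and this position lies strictly between the two long arcs on the clockwise side. So at least three elements of $S$ lie on the clockwise side, and by the same argument at least three on the other side. Hence $|S|\ge6$, a contradiction.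

**Example 2.** Let $m=n/2\ge4$ and let $G$ be the join of a $2$-regular graph $F$ on $m+1$ vertices and an independent set of $m-1$ vertices. Vertices of $F$ have degree $2+(m-1)$ and the others have degree $m+1$, so $\delta(G)=m+1=n/2+1$.

Suppose $G$ has an ESHC. The independent set occupies an independent set $I$ of $H_n$ with $|I|=m-1$, and $H_n-I$ is embedded in $F$. Let $O,E$ be the odd and the even positions in $I$. Identify position $2j-1$ with $j\in\mathbb Z_m$, and position $2j$ with $j\in\mathbb Z_m$. The neighbors of $2j-1$ are $2j-4,2j-2,2j,2j+2$, so $N(O)=O+\{-2,-1,0,1\}$. For $\emptyset\ne Y\subseteq\mathbb Z_m$ we have $|Y+\{0,1\}|\ge\min(m,|Y|+1)$, since a nonempty proper subset of $\mathbb Z_m$ is not invariant under $+1$. Applying this three times, $|N(O)|\ge\min(m,|O|+3)$ if $O\ne\emptyset$. If $O$ and $E$ are both nonempty, then $E\cap N(O)=\emptyset$ shows $|N(O)|<m$, so $|E|\le m-|O|-3$ and $|I|\le m-3$, a contradiction. So $I$ lies in one class and is that class minus one position $v$. The four neighbors of $v$ lie in the other class, hence outside $I$, so $v$ has degree $4$ in $H_n-I$. This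 contradicts $\Delta(F)=2$.

**Proof of Theorem B(ii) and of the lower bound in Theorem A.** Example 1 gives the second sentence of Theorem A, so $C\ge2$. The graph of Example 1 is obtained from two disjoint cliques of order $n/2$ (give each clique two of the shared vertices) by adding $4(\frac n2-2)+4=2n-4$ edges, so it is close to $2K_{n/2}$. In Example 2 move one vertex $f$ of $F$ to the independent set. The result differs from the complete bipartite graph with these parts of size $m$ in $m-1$ edges of $F-f$, $m-1$ edges from $f$ to the independent set, and $m-2$ missing edges from $f$ to $F-f$, so in fewer than $3n/2$ pairs. It is close to $K_{n/2,n/2}$. $\square$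

## 4. Robust expansion, and the two shapes that escape it

We use two published theorems as black boxes. First the notions.

**Definition (robust expander).** For $X\subseteq V(G)$, $|G|=n$, let $RN_\nu(X)$ be the set of vertices with at least $\nu n$ neighbors in $X$. The graph $G$ is a robust $(\nu,\tau)$-expander if $|RN_\nu(X)|\ge|X|+\nu n$ whenever $\tau n\le|X|\le(1-\tau)n$.

For $2\nu\le\tau$ and $n\geq 1/\nu$ the complete graph $K_n$ is one: $|X|\ge2\nu n$ gives every vertex at least $|X|-1\ge\nu n$ neighbors in $X$, so $RN_\nu(X)=V$, and $n\ge(1-\tau)n+\nu n\ge|X|+\nu n$. Two graphs that are not (for $0<\nu\le1/4$ and $\tau\le1/2$, $n\ge4$): in $K_{n/2,n/2}$ let $X$ be one class, then $RN_\nu(X)$ is the other class and has size $|X|$; in $2K_{n/2}$ let $X$ be one clique, then $RN_\nu(X)=X$. These two are the models for (E1) and (E2).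

**Definition (bandwidth, power).** The bandwidth of a graph is the smallest $b$ such that its vertices can be listed so that adjacent vertices are at most $b$ places apart. The $k$-th power of a cycle joins all vertices at distance at most $k$ along the cycle.

A cycle on an even number $n$ of vertices has bandwidth at most $2$, by the zigzag list $1,n,2,n-1,3,\dots$. The square of $C_5$ is $K_5$. The same zigzag list shows that $H_n$ has bandwidth at most $7$. Indeed, for $i\le n/2$ position $i$ has place $2i-1$ and position $n+1-i$ has place $2i$. Edges of $H_n$ inside one half are at most $6$ places apart. For edges across the two ends of the halves, the places are, for $\{n,1\},\{n,3\},\{n-1,2\},\{n-2,1\}$, the pairs $\{2,1\},\{2,5\},\{4,3\},\{6,1\}$, and symmetrically in the middle. So all are at most $5$ apart.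

**(KT)** (F. Knox, A. Treglown, *Embedding spanning bipartite graphs of small bandwidth*, Combin. Probab. Comput. 22 (2013).) For all $\Delta\in\mathbb N$, $\eta>0$ there is $\tau_0$ such that for every $0<\tau\le\tau_0$ there is $\nu_0\le\tau$ such that for all $0<\nu\le\nu_0$ there are $\beta>0,n_0$ with: if $n\ge n_0$, $G$ is an $n$-vertex robust $(\nu,\tau)$-expander with $\delta(G)\ge\eta n$, and $H$ is a bipartite $n$-vertex graph with $\Delta(H)\le\Delta$ and bandwidth at most $\beta n$, then $H\subseteq G$.

**(KSS)** (J. Komlós, G. Sárközy, E. Szemerédi, *Proof of the Seymour conjecture for large graphs*, Ann. Comb. 2 (1998).) For each $k$, every graph of large enough order $m$ with $\delta\ge\frac k{k+1}m$ contains the $k$-th power of a Hamiltonian cycle.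

The first attempt is now to apply (KT) to $H_n$. It works for every robust expander. It stops exactly at graphs that fail to expand, and these can be described.

**Proof of Theorem B(i).** The purpose is to read off (E1) or (E2) from a set that fails to expand. We may assume $\alpha\le1/10$, since a smaller $\alpha$ gives a stronger statement. Apply (KT) with $\Delta=4$, $\eta=1/3$. Fix $\tau\le\min(\tau_0,1/4)$ and then $\nu\le\min(\nu_0,1/6)$ so small that $\kappa:=3\nu/\tau$ satisfies $3\kappa+5\sqrt\nu\le\alpha$. In particular $\nu\le\tau$. Put $\gamma=\nu$. Let $\delta(G)\ge(\frac12-\nu)n$ (which is at least $n/3$) and suppose that $G$ has no ESHC, $n$ large. By (KT), $G$ is not a robust $(\nu,\tau)$-expander: there is $S'$ with $\tau n\le|S'|\le(1-\tau)n$ and $|RN|<|S'|+\nu n$, where $RN=RN_\nu(S')$.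

**Step 1: the sizes of $S'$ and $RN$ are about $n/2$.** If $|S'|\ge(\frac12+2\nu)n$, every vertex has at least $(\frac12-\nu)n-(\frac12-2\nu)n=\nu n$ neighbors in $S'$, so $RN=V$ and $n<|S'|+\nu n\le(1-\tau+\nu)n\le n$, a contradiction. So $|S'|<(\frac12+2\nu)n$. Count adjacent pairs $(u,v)$ with $u\in S'$, $v\in V$: there are at least $|S'|(\frac12-\nu)n$ and at most $|S'||RN|+\nu n\cdot n$. Dividing by $|S'|\ge\tau n$,
$$|RN|\ge\Big(\tfrac12-\nu-\tfrac\nu\tau\Big)n\ge(\tfrac12-\kappa)n,\qquad |S'|>|RN|-\nu n\ge\Big(\tfrac12-2\nu-\tfrac\nu\tau\Big)n\ge(\tfrac12-\kappa)n .$$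
Also $|RN|<|S'|+\nu n<(\frac12+3\nu)n\le(\frac12+\kappa)n$. With $T'=V\setminus RN$ we get $|S'|,|T'|\in[(\frac12-\kappa)n,(\frac12+\kappa)n]$. Each $t\in T'$ has fewer than $\nu n$ neighbors in $S'$, so at most $\nu n^2$ pairs in $S'\times T'$ are adjacent.

**Step 2: the overlap $I=S'\cap T'$ decides between (E1) and (E2).** Let $|I|=xn$. A pair from $I$ to $T'$ is a pair of $S'\times T'$, and a pair from $I$ to $S'$ is, read backwards, one too. So at most $2\nu n^2$ adjacent pairs go from $I$ to $S'\cup T'$.

Suppose $x\ge\sqrt\nu$. Some vertex of $I$ has at most $2\nu n^2/(xn)\le2\sqrt\nu\,n$ neighbors in $S'\cup T'$. As $|S'\cup T'|=|S'|+|T'|-xn$,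
$$(\tfrac12-\nu)n\le2\sqrt\nu\,n+n-|S'|-|T'|+xn,\quad\text{so}\quad x\ge\tfrac12-2\kappa-\nu-2\sqrt\nu\ge\tfrac12-2\kappa-3\sqrt\nu .$$
Also $x\le\frac12+\kappa$. The set $I$ spans at most $\nu n^2$ edges. Adding or deleting at most $(2\kappa+3\sqrt\nu)n$ vertices gives a set $S$ of size $n/2$ with $e(S)\le(\nu+2\kappa+3\sqrt\nu)n^2\le\alpha n^2$. This is (E1).

Suppose $x<\sqrt\nu$. Put $S=S'$, $T=V\setminus S'$. The set $T$ consists of vertices of $T'$ and of $V\setminus(S'\cup T')$, and the latter has size $n-|S'|-|T'|+xn\le(2\kappa+\sqrt\nu)n$. So $e(S,T)\le\nu n^2+(2\kappa+\sqrt\nu)n^2\le\alpha n^2$, and $|S|\ge(\frac12-\kappa)n$, $|T|\ge(\frac12-2\nu)n$. This is (E2). $\square$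

**Constants.** For the rest of the lecture fix
$$c=10^{-6},\quad M=10^{14},\quad \varepsilon_0=10^{-16},\quad \varepsilon_{i+1}=10^{-12}\,2^{-12/\varepsilon_i}\ (0\le i\le M),\quad \alpha=10^{-3}\varepsilon_{M+1}^3 .$$
From now on $\delta(G)\ge n/2+2$ and $n$ is even and large, meaning larger than a constant depending only on these constants. By Theorem B(i) it remains to find an ESHC when (E1) or (E2) holds with this $\alpha$.

## 5. Graphs close to $K_{n/2,n/2}$

Assume (E1). If $G$ is nearly complete between two classes of equal size, an ESHC should be easy, since $H_n$ itself is bipartite and balanced. The obstacle is that the natural classes may have sizes $n/2+s$ and $n/2-s$. To balance them, $s$ vertices of the larger class $P$ must sit on positions meant for the smaller class, and such a vertex needs four neighbors in $P$: it must be the center of a star $K_{1,4}$ in $G[P]$. The degree condition gives minimum degree $s+2$ inside $P$. We shall see that this produces the stars for $s\ge2$, while for $s=1$ it gives only degree $3$, and $G[P]$ may be cubic. That case needs a different placement.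

Let $\lambda=10^{-3}$, $\theta=10^{-5}$, $\rho=10^{-7}$, and note $\alpha\le10^{-20}$. Let $T=V\setminus S$ and $A=\{v:d(v,S)\le\lambda n\}$.

### 5.1 The parts $P$ and $Q$

**Step 1: $A$ is almost $S$.** Each vertex of $S\setminus A$ has more than $\lambda n$ neighbors in $S$, so $|S\setminus A|\le2e(S)/(\lambda n)\le2\alpha n/\lambda$. Summing degrees over $S$, $e(S,T)\ge n^2/4-2e(S)$, so at most $2\alpha n^2$ pairs of $S\times T$ are non-adjacent. Each vertex of $A\cap T$ lies in at least $n/2-\lambda n$ of them, so $|A\cap T|\le5\alpha n$. Hence $|A\triangle S|\le\rho n/4$.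

Let $X$ be the set of vertices of $S$ (of $T$) non-adjacent to more than $\theta n/2$ vertices of $T$ (of $S$). Then $|X|\le2\cdot2\alpha n^2/(\theta n/2)=8\alpha n/\theta\le\rho n$. For $v\in A$ we have $d(v,A)\le\lambda n+\rho n/4\le2\lambda n$, hence $d(v,V\setminus A)\ge n/2-2\lambda n$. For $v\notin A$ we have $d(v,A)\ge\lambda n-\rho n/4\ge\lambda n/2$.

**Step 2: the choice of $(P,Q)$.** The aim is a partition with $|P|\ge n/2$ in which every vertex has many neighbors in the other part and, if $|P|>n/2$, vertices of $P$ have few neighbors in $P$.

(a) If $|A|\ge n/2$, let $P=A$, $Q=V\setminus A$.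

(b) If $|A|<n/2$, let $r=n/2-|A|\le\rho n/4$, $B=V\setminus A$ and $D=\{b\in B:d(b,B)\ge\lambda n\}$.

* (b1) If $|D|\ge r$, pick $D'\subseteq D$ with $|D'|=r$ and let $P=A\cup D'$, $Q=B\setminus D'$.
* (b2) If $|D|<r$, let $P=B\setminus D$, $Q=A\cup D$.

Let $s=|P|-n/2$. In (a) $s=|A|-n/2\ge0$, in (b1) $s=0$, and in (b2) $s=r-|D|\ge1$. Let $(S^*,T^*)=(S,T)$ in (a) and (b1), and $(T,S)$ in (b2). Since $D'$, and $D$ in (b2), have at most $\rho n/4$ elements, $|P\triangle S^*|\le\rho n/2$, and so $s\le\rho n$.

**Step 3: good vertices.** Put $P_g=(P\cap S^*)\setminus X$ and $Q_g=(Q\cap T^*)\setminus X$; these vertices are called good. The others lie in $X$ or in $P\triangle S^*$, so at most $2\rho n$ vertices are not good. A good vertex is non-adjacent to at most $\theta n/2+\rho n\le\theta n$ vertices of the other part. Moreover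
$$\text{every vertex has at least }\lambda n/3\text{ neighbors in the other part, so at least }\lambda n/4\text{ good ones;}\tag{2}$$
$$\text{if }s\ge1,\text{ every }v\in P\text{ has } s+2\le d(v,P)\le2\lambda n\text{ and at most }2\lambda n\text{ non-neighbors in }Q.\tag{3}$$

For (2): a vertex of $A$ has at least $n/2-2\lambda n$ neighbors in $V\setminus A$, and all but at most $\rho n/4$ vertices of $V\setminus A$ lie in the part opposite to the one containing $A$. A vertex of $V\setminus A$ lying in that opposite part has at least $\lambda n/2$ neighbors in $A$. The remaining vertices are those of $D'$ in (b1) and of $D$ in (b2). They have at least $\lambda n-\rho n/4$ neighbors in $B\setminus D'$, respectively $B\setminus D$, which is the other part. Finally $\lambda n/3-2\rho n\ge\lambda n/4$.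

For (3): $s\ge1$ occurs only in (a), where $P=A$ and $d(v,A)\le2\lambda n$, and in (b2), where $d(v,P)\le d(v,B)<\lambda n$ for $v\in B\setminus D$. Then $d(v,Q)\ge n/2-2\lambda n$ while $|Q|\le n/2$. Also $d(v,P)\ge n/2+2-|Q|=s+2$.

### 5.2 Stars give an ESHC

**Lemma 1.** Suppose $G[P]$ contains $s$ vertex-disjoint stars $K_{1,4}$ (nothing is required if $s=0$). Then $G$ has an ESHC.

*Proof.* Fix the stars and move the $s$ centers to $Q$, which gives $P',Q'$ of size $n/2$ each. We first absorb the stars and all vertices that are not good into short blocks, chain the blocks, and then run through the remaining good vertices.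

**Step 1: the shape of blocks, and the count.** A block is a braid alternating between $P'$ and $Q'$, starting in $P'$ and ending in $Q'$, whose first three and last three vertices are good. There will be one block for each star and one for each non-good vertex outside the stars, so at most $s+2\rho n\le3\rho n$ blocks. Apart from star vertices and these non-good vertices, all vertices are chosen greedily among good vertices not yet used and lying in no star. Blocks have at most $14$ vertices and connectors have $4$, so altogether at most $54\rho n<10^{-5}n$ vertices lie in stars, blocks or connectors. In a block odd positions are in $P'$ and even ones in $Q'$. All required pairs join an odd to an even position. Also $|P_g|,|Q_g|\ge0.49n$.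

**Step 2: blocks for stars.** Let $x$ be a center with leaves $y_1,\dots,y_4$. Use positions $-1,\dots,12$ with $x$ at $6$ and the leaves at $3,5,7,9$, which are precisely the neighbors of position $6$. Choose good vertices of $P$ at $-1,1,11$. Then choose good vertices of $Q$ at $0,2,4,8,10,12$, where the required neighbors inside the block are
$$0:\{-1,1,3\},\quad 2:\{-1,1,3,5\},\quad 4:\{1,3,5,7\},\quad 8:\{5,7,9,11\},\quad 10:\{7,9,11\},\quad 12:\{9,11\}.$$
These are at most four vertices of $P$, and by (3) (stars exist only if $s\ge1$) each excludes at most $2\lambda n$ vertices of $Q$. So at most $8\lambda n+10^{-5}n<0.49n$ vertices are excluded. The first triple $-1,0,1$ and the last triple $10,11,12$ are good.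

**Step 3: blocks for other non-good vertices $w$.** If $w\in Q$, use positions $1,\dots,10$ with $w$ at $6$. At $3,5,7,9$ put unused vertices of $N(w)\cap P_g$, which exist by (2) since $\lambda n/4>10^{-5}n+4$, and at $1$ a vertex of $P_g$. Then choose vertices of $Q_g$ at $2,4,8,10$ adjacent to the positions $\{1,3,5\},\{1,3,5,7\},\{5,7,9\},\{7,9\}$ respectively. Each choice excludes at most $4\theta n+10^{-5}n$ vertices. If $w\in P$, do the mirror image: $w$ at $5$, vertices of $N(w)\cap Q_g$ at $2,4,6,8$, a vertex of $Q_g$ at $10$, and then vertices of $P_g$ at $1,3,7,9$ adjacent to $\{2,4\},\{2,4,6\},\{4,6,8,10\},\{6,8,10\}$. In both cases $1,2,3$ and $8,9,10$ are good.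

**Step 4: connectors.** Between a block with last triple $(x_1,x_2,x_3)$ (so $x_1,x_3\in Q$, $x_2\in P$) and the next block with first triple $(z_1,z_2,z_3)$ ($z_1,z_3\in P$, $z_2\in Q$) insert good $c_1\in P,c_2\in Q,c_3\in P,c_4\in Q$ with
$$c_1\sim x_1,x_3;\qquad c_2\sim x_2,c_1,z_1;\qquad c_3\sim x_3,c_2,z_2;\qquad c_4\sim c_1,c_3,z_1,z_3 .$$
Choose them in this order; each choice excludes at most $4\theta n+10^{-5}n$ vertices. By (1) the adjacencies needed are $x_3c_1,x_1c_1,x_2c_2,x_3c_3$, then $c_1c_2,c_2c_3,c_3c_4,c_1c_4$, then $c_4z_1,c_2z_1,c_3z_2,c_4z_3$, and all are present. The result is one chain containing all blocks (or no chain, if there are no blocks).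

**Step 5: the remaining vertices.** These are good and form sets $P_r\subseteq P$, $Q_r\subseteq Q$ of equal size $p\ge0.4n$, because $|P'|=|Q'|$ and the chain is balanced. Each vertex misses at most $\theta n$ vertices of the other set. By Hall's theorem there is a perfect matching $a_jb_j$ with $a_j\in P_r$, $b_j\in Q_r$ (each degree is at least $p-\theta n\ge p/2$). Define an auxiliary graph on symbols $e_1,\dots,e_p$ by $e_i\sim e_j$ iff $a_ib_j,a_jb_i\in E(G)$. Its minimum degree is at least $p-1-2\theta n\ge\frac23p$, so by (KSS) it has the square of a Hamiltonian cycle; rename so that it is $e_1e_2\dots e_p$. Then $a_1b_1a_2b_2\dots a_pb_p$ is a cyclic braid: the pairs at distance $1$ are $a_jb_j$ and $b_ja_{j+1}$, those at distance $3$ are $a_jb_{j+1}$ and $b_ja_{j+2}$, and all are edges. If there is no chain, this is an ESHC.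

**Step 6: inserting the chain.** Let the chain have first triple $(z_1,z_2,z_3)$ and last triple $(x_1,x_2,x_3)$. Cut the cyclic braid before some $a_j$, renamed $a_1$, and insert the chain between $b_p$ and $a_1$. By (1) we need
$$a_1\sim x_1,x_3;\quad b_1\sim x_2;\quad a_2\sim x_3;\quad z_1\sim b_p,b_{p-1};\quad z_2\sim a_p;\quad z_3\sim b_p .$$
These are $8$ conditions, each violated for at most $\theta n$ of the $p$ possible cut points, because the $x_i,z_i$ are good. As $8\theta n<p$, a suitable cut exists. $\square$

### 5.3 Finding the stars

If $s=0$, Lemma 1 applies. Let $s\ge2$. Choose stars one at a time. After $j<s$ stars, deleting their $5j$ vertices removes at most $5j\cdot2\lambda n$ edges by (3), so at least $\frac{(s+2)|P|}2-10s\lambda n$ edges remain. Here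
$$\frac{(s+2)|P|}2-\frac{3|P|}2=\frac{(s-1)|P|}2\ge\frac{(s-1)n}4\ge\frac{sn}8>10s\lambda n ,$$
so more than $\frac32|P|$ edges remain, and a vertex of degree at least $4$ remains. It gives the next star, and Lemma 1 applies.

For $s=1$ the first difference is $0$ and the count gives nothing. If some vertex has degree at least $4$ in $G[P]$, one star suffices and Lemma 1 applies. Otherwise, by (3), $F:=G[P]$ is cubic. Now everything is rigid: $|Q|=n/2-1$ and each $v\in P$ has at least $n/2+2-3=n/2-1$ neighbors in $Q$, so $G[P,Q]$ is complete. Since $|P|=n/2+1$, each $v\in Q$ has $d(v,Q)\ge n/2+2-(n/2+1)=1$. A ball of radius $6$ in $F$ has at most $1+3(2^6-1)=190$ vertices, so $F$ has two vertices at distance at least $7$ (possibly infinite). It remains to place $P$ and $Q$ on $H_n$ so that the edges of $H_n$ inside the $P$-positions can be realized in $F$, and those inside the $Q$-positions in $G[Q]$.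

### 5.4 The cubic case

**Step 1: $G[Q]$ has two disjoint edges.** Choose the odd $\ell\in\{n/2,n/2+1\}$, and let $I=\{1,\dots,\ell\}$, $J=\{\ell+1,\dots,n\}$. The $P$-positions are the odd positions in $I$ and the even positions in $J$. Their number is $\frac{\ell+1}2+\frac{n-\ell+1}2=\frac n2+1$. An edge of $H_n$ joins an odd to an even position, so if both ends are in $I$, or both in $J$, it joins a $P$-position to a $Q$-position. The edges of $H_n$ between $I$ and $J$ are
$$\{\ell-2,\ell+1\},\{\ell,\ell+1\},\{\ell,\ell+3\},\{\ell-1,\ell+2\}\quad\text{and}\quad\{n-2,1\},\{n,1\},\{n,3\},\{n-1,2\}.$$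
The first three form a path $\ell-2,\ell+1,\ell,\ell+3$ of $P$-positions, and $\{\ell-1,\ell+2\}$ joins two $Q$-positions. The next three form a path $n-2,1,n,3$ of $P$-positions, and $\{n-1,2\}$ joins two $Q$-positions. In $F$ there are two disjoint paths on four vertices: from any $v$ take $u\sim v$, $x\in N_F(u)\setminus\{v\}$, $y\in N_F(x)\setminus\{u,v\}$, all possible in a cubic graph, and start from two vertices at distance at least $7$. Put these on the two $P$-paths, put the two disjoint edges of $G[Q]$ on the two $Q$-edges, and place the rest of $P$ and $Q$ arbitrarily. As $G[P,Q]$ is complete, this is an ESHC.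

**Step 2: $G[Q]$ has no two disjoint edges.** A graph with pairwise intersecting edges is a star or a triangle, up to isolated vertices. Since $G[Q]$ has minimum degree at least $1$ and more than three vertices, it is a spanning star with some center $w$. Let the $P$-positions be all odd positions except $3$, and the positions $n$ and $6$; these are $\frac n2-1+2=\frac n2+1$. The neighbors of $n$ are $n-3,n-1,1,3$ and those of $6$ are $3,5,7,9$. So the edges of $H_n$ inside the $P$-positions are two disjoint claws, centered at $n$ with leaves $n-3,n-1,1$ and at $6$ with leaves $5,7,9$. The neighbors of $3$ are $n,2,4,6$, so the edges inside the $Q$-positions are $\{3,2\}$ and $\{3,4\}$. Put $w$ at $3$, put two disjoint claws of $F$ (a vertex with its three neighbors, for two vertices at distance at least $3$) on the two claws, and place the rest arbitrarily. This is an ESHC.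

So (E1) implies an ESHC.

## 6. Graphs close to $2K_{n/2}$: the exceptional vertices

Assume (E2). We want two near-cliques $A,B$ and a small set $W$ of vertices attached to both.

### 6.1 Measuring the vertices that see both sides

Let $A_0=\{v:d(v,S)>d(v,T)\}$ and $B_0=V\setminus A_0$. Every vertex of $S\setminus A_0$ has at least $n/4$ neighbors in $T$, and every vertex of $T\cap A_0$ has at least $n/4$ in $S$. Since $e(S,T)\le\alpha n^2$, each of these sets has at most $4\alpha n$ elements, so $|A_0\triangle S|\le8\alpha n$ and $e(A_0,B_0)\le9\alpha n^2$. Every vertex has at least $n/4-8\alpha n$ neighbors on its own side ($A_0$ or $B_0$).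

Let $g(v)=\min(d(v,A_0),d(v,B_0))$ and $W(x)=\{v:g(v)\ge xn\}$. Each vertex of $W(x)$ has at least $xn$ neighbors on the side not containing it, so $|W(x)|\le2\cdot9\alpha n^2/(xn)=18\alpha n/x$. Put
$$\mu(x)=\sum_{w\in W(x)}\frac{d(w,A_0)\,d(w,B_0)}{|A_0||B_0|}.$$
This is the expected number of common neighbors in $W(x)$ of a random pair in $A_0\times B_0$. Each $w\in W(x)$ contributes at most $1$. It contributes at least $x$, since the larger of the two degrees is at least $n/4$, the smaller is at least $xn$, and $|A_0||B_0|\le n^2/4$.

### 6.2 Why one threshold is not enough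

We shall take $W=W(\varepsilon)$, which makes vertices outside $W$ have fewer than $\varepsilon n$ neighbors on the other side. Later we sort vertices of $A$ by their neighborhoods in $W$, and we need a class with at least $200\varepsilon n$ elements. If $\mu(\varepsilon)<12$, then $|W(\varepsilon)|\le12/\varepsilon$. This bound guarantees only a class of size about $2^{-12/\varepsilon}n$, which is far below $\varepsilon n$. The way out is to sort by a smaller set $W(\eta)$ with $\varepsilon$ about $2^{-12/\eta}$, and to choose $\eta$ so that the vertices of $W(\varepsilon)\setminus W(\eta)$ hardly matter. That is the purpose of the sequence $\varepsilon_i$.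

**Case L:** $\mu(\varepsilon_M)\ge12$. Put $\varepsilon=\varepsilon_{M+1}$.

**Case S:** $\mu(\varepsilon_M)<12$. The sequence $\mu(\varepsilon_i)$ is non-decreasing in $i$, so its $M$ increments sum to less than $12$, and $\mu(\varepsilon_{i+1})-\mu(\varepsilon_i)\le12/M$ for some $0\le i<M$. Put $\eta=\varepsilon_i$, $\varepsilon=\varepsilon_{i+1}$. Here $|W(\varepsilon)|\le12/\varepsilon$ and $|W(\eta)|\le12/\eta$.

### 6.3 The near-cliques and the degree condition

In both cases let $W=W(\varepsilon)$, $k=|W|$, $A=A_0\setminus W$, $B=B_0\setminus W$. Then $k\le18\alpha n/\varepsilon\le\varepsilon n$, since $\alpha\le10^{-3}\varepsilon^3$. In Case S, $k$ is bounded by a constant. A vertex has more than $\varepsilon n$ neighbors on its own side, so a vertex of $A$ has fewer than $\varepsilon n$ neighbors in $B$, and vice versa. The degree of a vertex of $A$ gives $\frac n2\le|A|+\varepsilon n+k$, and similarly for $B$; hence $|A|,|B|\ge\frac n2-2\varepsilon n$, and so $|A|,|B|\le\frac n2+2\varepsilon n$. More precisely $|A|=n-|B|-k\le\frac n2+\varepsilon n$ and $d(a,A)\ge\frac n2-\varepsilon n-k$ for $a\in A$,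 so
$$\text{every }a\in A\text{ has at most }4\varepsilon n\text{ non-neighbors in }A,\text{ counting itself; likewise in }B.\tag{4}$$

For $v\in A$ (resp. $B$) let $\overline N[v]$ be the set of vertices of $A$ (resp. $B$) equal or non-adjacent to $v$, and $m(v)=|\overline N[v]|-1$. Let $\Gamma=G[A,B]$, a bipartite graph. From now on $d(a)=d(a,B)$ and $d(b)=d(b,A)$ denote degrees in $\Gamma$, and $t(v)=d(v,W)$. With $c_A=\frac n2+3-|A|$ and $c_B=\frac n2+3-|B|$, the inequality $(|A|-1-m(a))+d(a)+t(a)\ge\frac n2+2$ and its counterpart for $B$ read
$$d(a)+t(a)\ge c_A+m(a),\qquad d(b)+t(b)\ge c_B+m(b),\qquad c_A+c_B=6+k. \tag{5}$$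
The number $6$ is where the constant $2$ enters. If $a\in A$ and $b\in B$ have no $\Gamma$-neighbors, then $t(a)+t(b)\ge6+k$, so they have at least $6$ common neighbors in $W$, three for each of two walls. With $n/2+1$ in place of $n/2+2$ the same computation would give $4$, as in Example 1.

## 7. Two disjoint walls close up to an ESHC

**Lemma 2.** If there are two disjoint walls $Z_1,Z_2$, then $G$ has an ESHC.

*Proof.* The aim is to join the walls inside $A$ and inside $B$ while absorbing the remaining vertices of $W$. Assign each vertex of $W$ not in $Z_1\cup Z_2$ to a side where it has at least $n/4$ neighbors in $A_0$, resp. $B_0$; it then has at least $n/4-k\ge n/5$ neighbors in $A$, resp. $B$.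

**Step 1: absorbing $W$ on the $A$-side.** Let $L$ be the set of vertices assigned to $A$, so $|L|\le\varepsilon n$. The start triple is the reversed first triple of $Z_2$, and the target triple is the first triple of $Z_1$; both lie in $A$. "Unused" means not in $Z_1\cup Z_2$ and not chosen before. For each $l\in L$ form a block $y_1y_2y_3\,l\,y_4y_5y_6$ with unused pairwise adjacent $y_i\in N(l)\cap A$. Between the start triple and the first block, and between consecutive blocks, insert three unused vertices of $A$ that are pairwise adjacent and adjacent to the three vertices of $A$ before and the three after. Each choice has to respect at most $8$ vertices of $A$, excluding at most $8\cdot4\varepsilon n$ vertices by (4). At most $10$ vertices per element of $L$ and at most $40$ vertices of the walls are used, which is at most $11\varepsilon n$. Since at least $n/5$ candidates are available, the greedy choice works. By (1) we obtain a chain following $Z_2$ reversed.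

**Step 2: running through the rest of $A$.** Let $p$ be the last triple of the chain (the start triple if $L=\emptyset$). The unused rest $R\subset A$ has $|R|\ge0.4n$, and $\delta(G[R])\ge|R|-4\varepsilon n\ge\frac34|R|$. By (KSS), $G[R]$ contains the cube of a Hamiltonian cycle. Cut this cycle so that the first three vertices after the cut are adjacent to all of $p$, and the last three before the cut are adjacent to all of the target triple. Each of these six vertices has at most $4\varepsilon n$ non-neighbors in $A$, each spoiling three cut points, so at most $72\varepsilon n<|R|$ cut points are excluded. So the chain, then $R$, then $Z_1$ form a braid.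

**Step 3: the $B$-side.** Do the same in $B$ from the last triple of $Z_1$ to the last triple of $Z_2$ traversed backwards. The cyclic sequence $Z_1$, $B$-part, $Z_2$ reversed, $A$-part is a cyclic braid, and it contains every vertex. $\square$

## 8. Six patterns for walls

A wall is designed on a set of consecutive integer positions, with the rule that position $j$ must be adjacent to those of $j\pm1,j\pm3$ in the range. In each pattern some positions carry vertices of $W$, some carry a prescribed core, and all other positions are free. A cross pair is a pair of an $A$- and a $B$-position differing by $1$ or $3$. All cross pairs are listed; each is seen by writing $j\pm1,j\pm3$ for the few positions near the border.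

* **Pattern I.** Positions $-5,\dots,6$; $A$: $-5,\dots,0$; $B$: $1,\dots,6$. Cross pairs $(-2,1),(0,1),(0,3),(-1,2)$. Core: a path $a'\,b\,a\,b'$ and an edge $a''b''$ of $\Gamma$ (six distinct vertices) with $a''\sim a,a'$ and $b''\sim b,b'$. Put $a',a'',a$ at $-2,-1,0$ and $b,b'',b'$ at $1,2,3$. Core pairs on one side at distance $1$ or $3$: $a'a''$, $a''a$, $bb''$, $b''b'$.
* **Pattern II.** Positions $-6,\dots,7$; $A$: $-6,\dots,-1$ and $1$; $B$: $0$ and $2,\dots,7$. Cross pairs $(-3,0),(-1,0),(1,0),(-1,2),(1,2),(1,4)$. Core: distinct $a'',a',a\in A$ at $-3,-1,1$ and distinct $b_0,b_2,b_4\in B$ at $0,2,4$ with $a\sim b_0,b_2,b_4$; $a'\sim b_0,b_2$; $a''\sim b_0$. Core positions on one side differ by an even number, so no adjacency among core vertices of one side is needed.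
* **Pattern III.** Positions $-6,\dots,6$; $w\in W$ at $-1$, whose neighbors are $-4,-2,0$ (in $A$) and $2$ (in $B$); $A$: $-6,\dots,-2$ and $0$; $B$: $1,\dots,6$. Cross pairs $(-2,1),(0,1),(0,3)$. Core: a path $a'\,b\,a\,b'$ of $\Gamma$ with $w\sim a,a'$; put $a',a$ at $-2,0$ and $b,b'$ at $1,3$.
* **Pattern IV.** Positions $-6,\dots,6$; $w$ at $0$, whose neighbors are $-3,-1$ (in $A$) and $1,3$ (in $B$); $A$: $-6,\dots,-1$; $B$: $1,\dots,6$. Cross pairs $(-2,1),(-1,2)$. Core: disjoint edges $a_1b_1,a_2b_2$ of $\Gamma$ with $a_1\sim a_2$, $b_1\sim b_2$, $w\sim a_2,b_1$; put $a_1,a_2$ at $-2,-1$ and $b_1,b_2$ at $1,2$.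
* **Pattern V.** Positions $-6,\dots,6$; $w_1$ at $-2$ with neighbors $-5,-3,-1$ (in $A$) and $1$ (in $B$); $w_2$ at $0$ with neighbors $-3,-1$ (in $A$) and $1,3$ (in $B$); $A$: $-6,\dots,-3$ and $-1$; $B$: $1,\dots,6$. Cross pair $(-1,2)$. Core: an edge $ab$ of $\Gamma$ with $a\sim w_1,w_2$; put $a$ at $-1$ and $b$ at $2$.
* **Pattern VI.** Positions $-6,\dots,7$; $w_1,w_2,w_3$ at $0,2,4$, with neighbors $-3,-1,1$ (in $A$) and $3$ (in $B$) for $0$; $-1,1$ (in $A$) and $3,5$ (in $B$) for $2$; $1$ (in $A$) and $3,5,7$ (in $B$) for $4$; $A$: $-6,\dots,-1$ and $1$; $B$: $3,5,6,7$. No cross pairs, no core.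

In every pattern the first three positions are free and in $A$, and the last three are free and in $B$. In patterns III–VI some free positions are also neighbors of some $w$; part (b) of the next lemma takes care of this. No two $W$-positions of a pattern are adjacent.

**Lemma 3.** Let $|U|\le40$. (a) If a core of type I or II avoiding $U$ exists, there is a wall avoiding $U$. (b) Let $A^*\subseteq A$, $B^*\subseteq B$ have at least $200\varepsilon n$ elements each, and let the $W$-vertices of a pattern III–VI be outside $U$ and adjacent to all of $A^*\cup B^*$. If a core of that type III, IV or V avoiding $U$ exists, or for VI with no condition, there is a wall avoiding $U$ with these $W$-vertices.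

*Proof.* Fill the free positions one by one with vertices of $A$ or $B$ in case (a), of $A^*$ or $B^*$ in case (b), outside $U$, unused, and adjacent to all vertices of their own side already placed (core vertices included). Each side has at most $7$ positions, so by (4) at most $7\cdot4\varepsilon n+60<200\varepsilon n$ vertices are excluded each time. Then all required pairs are edges. Cross pairs, and pairs of core vertices on one side, are edges by the core conditions. Other pairs on one side are edges by the choice. A pair containing a $W$-vertex is an edge by the core conditions if its other vertex is in the core, and by the choice of $A^*,B^*$ if its other position is free. $\square$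

By reversal everything is symmetric under exchanging $A$ and $B$. Cores I and II keep their form under the exchange: in I the path reversed reads $b'\,a\,b\,a'$, and in II the vertex $b_0$ sees $a,a',a''$, $b_2$ sees $a,a'$, and $b_4$ sees $a$. Patterns III, V, VI have mirrored versions, for III and V with the core condition on the $W$-vertices on the $B$-side.

## 9. Walls from cross edges alone

If most vertices of $A$ have at least three $\Gamma$-neighbors, we want a core I or II without using $W$. By the pattern list, core II contains a $4$-cycle of $\Gamma$ with some extra edges. So the first thing to try is to count $4$-cycles. Suppose, for illustration, that all $q$ vertices of $A$ have exactly three $\Gamma$-neighbors, all in a set $Y_3$ of $N$ vertices. If there is no $4$-cycle, each ordered pair of distinct vertices in $Y_3$ lies in at most one neighborhood, so $6q\le N^2$. This is no contradiction, and it cannot be made into one. Let $A$ be indexed by $(i,j)\in\mathbb Z_p^2$, let $Y_3$ be three disjoint copies of $\mathbb Z_p$, and join $(i,j)$ to $i$ in the first, $j$ in the second and $i+j$ in the third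 copy. Any two of these three determine $(i,j)$, so there is no $4$-cycle, and $N=3p=3\sqrt q$ is tiny compared with $q$.

What is missing is the inside of $B$. Avoiding core I will force the three neighbors of a typical $a$ to be non-adjacent to most of $Y_3$, up to one exception for each $y\in Y_3$. But (5) says that non-neighbors must be paid for by cross edges: $m(b)\le d(b)+t(b)-c_B$. In the illustration, ignoring constants, let $x_b$ be the proportion of $Y_3$ not adjacent to $b$. The exception rule gives $\sum_{b\in N(a)}x_b\ge2$, which makes the sum of $x_bx_{b'}$ over the three pairs in $N(a)$ at least $\frac12\cdot2\cdot1=1$. Each pair is counted for one $a$ only, so $q\le\frac12(\sum_bx_b)^2$. The payment rule gives $\sum_bx_b\le\frac1N\sum_bd(b)=3q/N$. So $N^2\le4.5q$, against $6q\le N^2$. The following proof makes this rigorous; the margin $6/4.5=4/3$ will reappear in Step 5.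

**Lemma 4 (Case S).** Suppose all but at most $cn$ vertices $a\in A$ have $d(a)\ge3$. Then for every $U$ with $|U|\le40$ there is a wall avoiding $U$. The same holds with $A,B$ exchanged.

*Proof.* By Lemma 3(a) it suffices to find a core I or II avoiding $U$. Suppose there is none. Let $\Gamma_1=\Gamma-U$ and $A_1=\{a\in A\setminus U:d(a)\ge3,\ N_\Gamma(a)\cap U=\emptyset\}$. A vertex of $U\cap B$ has fewer than $\varepsilon n$ neighbors in $A$, so $|A\setminus A_1|\le cn+40+40\varepsilon n$.

**Step 1: $\Gamma_1$ has a small vertex cover.** Suppose $\Gamma_1$ has a matching of size at least $20\varepsilon n$. At least $3|A_1|>|B|$ edges leave $A_1$, so some $b\in B$ has two neighbors $a,a'\in A_1$, and $b\notin U$. As $d(a)\ge3$, $a$ has a neighbor $b'\ne b$. This is a path $a'bab'$ in $\Gamma_1$. By (4), at most $8\varepsilon n$ matching edges $a''b''$ have $a''\in\overline N[a]\cup\overline N[a']$, and at most $8\varepsilon n$ have $b''\in\overline N[b]\cup\overline N[b']$. Any other matching edge completes a core I avoiding $U$, a contradiction. So by König's theorem $\Gamma_1$ has a vertex cover $X\cup Y$ with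 $X\subseteq A\setminus U$, $Y\subseteq B\setminus U$ and $|X|+|Y|<20\varepsilon n$.

**Step 2: pairs in the cover have at most one common neighbor.** Let
$$Y_3=\{y\in Y:d_{\Gamma_1}(y)\ge3\},\quad N=|Y_3|,\quad A_3=\{a\in A\setminus U:d_{\Gamma_1}(a)\ge3\},\quad A_2=\{a\in A_1\setminus X:N_\Gamma(a)\subseteq Y_3\}.$$
For $a\in A_1\setminus X$ we have $N_\Gamma(a)=N_{\Gamma_1}(a)\subseteq Y$ because $X\cup Y$ is a cover. At most $2|Y|$ vertices have a $\Gamma_1$-neighbor in $Y\setminus Y_3$. So $|A_1\setminus A_2|\le|X|+2|Y|\le60\varepsilon n$. In particular $A_2\ne\emptyset$ and $N>0$. Clearly $A_2\subseteq A_3$.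

Suppose $a\in A_3$ and $a'\in A\setminus U$, $a'\ne a$, have two common $\Gamma$-neighbors $y,y'\in Y_3$. Take $b_0=y$, $b_2=y'$, a third $\Gamma_1$-neighbor $b_4$ of $a$, and a third $\Gamma_1$-neighbor $a''$ of $y$. This is a core II avoiding $U$, a contradiction. So every pair in $Y_3$ lies in $N_\Gamma(a)$ for at most one $a\in A_3$. With $e_a=|N_\Gamma(a)\cap Y_3|$ for $a\in A\setminus U$, counting ordered pairs gives
$$\sum_{a\in A_3}e_a(e_a-1)\le N(N-1)\le N^2. \tag{6}$$

**Step 3: neighbors of a typical $a$ are non-adjacent to most of $Y_3$.** Let $y\in Y_3$ and fix $a''\in N_{\Gamma_1}(y)$. Consider $a\in A_2$ with $a\sim a''$; by (4) these are all but at most $4\varepsilon n$ elements of $A_2$. Suppose distinct $b,b'\in N_\Gamma(a)\setminus\{y\}$ are both adjacent to $y$. If some $a'\in N_{\Gamma_1}(b)\setminus\{a\}$ were adjacent to $a''$, then the path $a'bab'$ and the edge $a''y$ would form a core I: $a''\sim a,a'$ and $y\sim b,b'$, and the six vertices are distinct and outside $U$. This is a contradiction. Hence $N_{\Gamma_1}(b)\cap N(a'')=\{a\}$, so $b$ determines $a$. Choosing one such $b\in Y_3$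 for each such $a$, we see that there are at most $N\le20\varepsilon n$ such $a$. Thus for every $y\in Y_3$, for all but at most $24\varepsilon n$ of the $a\in A_2$, at most one vertex of $N_\Gamma(a)\setminus\{y\}$ is adjacent to $y$. For these $a$ we have $|N_\Gamma(a)\cap\overline N[y]|\ge d(a)-1$ (note $y\in\overline N[y]$). Call $(a,y)$ with $a\in A_2$, $y\in Y_3$ bad if this inequality fails. There are at most $24\varepsilon nN$ bad pairs.

Let $A^\circ$ be the set of $a\in A_2$ lying in at most $\sqrt\varepsilon N$ bad pairs. Then $|A_2\setminus A^\circ|\le24\sqrt\varepsilon\,n$, and in total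
$$|(A\setminus U)\setminus A^\circ|\le cn+40+40\varepsilon n+60\varepsilon n+24\sqrt\varepsilon\,n\le h:=2cn,\qquad q:=|A^\circ|\ge0.45n .$$

For $b\in Y_3$ put $x_b=|\overline N[b]\cap Y_3|/N\in(0,1]$. For $a\in A^\circ$ let $D_a=d(a)=e_a\ge3$, where $d(a)=e_a$ because $N_\Gamma(a)\subseteq Y_3$. Since non-adjacency is symmetric,
$$S_a:=\sum_{b\in N_\Gamma(a)}x_b=\frac1N\sum_{y\in Y_3}|N_\Gamma(a)\cap\overline N[y]|\ge(1-\sqrt\varepsilon)(D_a-1).$$
As $x_b^2\le x_b$,
$$\sum_{\{b,b'\}\subseteq N_\Gamma(a)}x_bx_{b'}=\tfrac12\Big(S_a^2-\sum_{b\in N_\Gamma(a)}x_b^2\Big)\ge\tfrac12S_a(S_a-1)\ge\tfrac12(1-3\sqrt\varepsilon)(D_a-1)(D_a-2).$$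
In the last inequality we used that $S(S-1)$ increases for $S\ge\frac12$ and that $(1-\sqrt\varepsilon)(D-1)-1=(D-2)-\sqrt\varepsilon(D-1)\ge(1-2\sqrt\varepsilon)(D-2)$ for $D\ge3$, together with $(1-\sqrt\varepsilon)(1-2\sqrt\varepsilon)\ge1-3\sqrt\varepsilon$. By Step 2 each pair $\{b,b'\}\subseteq Y_3$ is counted for at most one $a\in A^\circ\subseteq A_3$, and the sum of $x_bx_{b'}$ over all pairs in $Y_3$ is at most $\frac12(\sum_{b\in Y_3} x_b)^2$. So
$$(1-3\sqrt\varepsilon)\sum_{a\in A^\circ}(D_a-1)(D_a-2)\le\Big(\sum_{b\in Y_3}x_b\Big)^2. \tag{7}$$

Now the payment. By (5) and $t(b)\le k$, $|\overline N[b]|=m(b)+1\le d(b)+k-c_B+1\le d_{\Gamma_1}(b)+k-c_B+41$. Put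
$$E=\sum_{a\in A\setminus U}e_a=\sum_{b\in Y_3}d_{\Gamma_1}(b),\qquad \sigma=\max(0,\,k-c_B+41)=\max(0,\,c_A+35),$$
where the last equality is $c_A+c_B=6+k$. Since $x_b\le|\overline N[b]|/N$, summing over the $N$ vertices $b\in Y_3$ gives
$$\sum_{b\in Y_3}x_b\le E/N+\sigma. \tag{8}$$

**Step 4: the error is small, $\sigma\le10^{-3}E/N$.** If $c_A\le2k+100$, then $\sigma\le2k+135$ is bounded by a constant, since in Case S $k$ is. By (7) and (8), with $(D_a-1)(D_a-2)\ge2$, we have $E/N+\sigma\ge\sqrt{(1-3\sqrt\varepsilon)2q}\ge\sqrt{0.8n}$, so the claim holds for $n$ large. If $c_A>2k+100$, then by (5) $d(a)\ge c_A-k\ge c_A/2$ for all $a\in A$. Hence $E\ge\sum_{a\in A^\circ}D_a\ge0.45n\cdot c_A/2$, and with $N\le20\varepsilon n$,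
$$\frac EN\ge\frac{0.45n\cdot c_A/2}{20\varepsilon n}\ge10^3(c_A+35).$$

**Step 5: contradiction.** Multiply (6) and (7), and use (8) and Step 4, noting $(1.001)^2/(1-3\sqrt\varepsilon)\le1.01$:
$$\Big(\sum_{a\in A_3}e_a(e_a-1)\Big)\Big(\sum_{a\in A^\circ}(D_a-1)(D_a-2)\Big)\le1.01\,E^2. \tag{9}$$
Let $\bar D\ge3$ be the average of $D_a$ over $A^\circ$. Write $E=q\bar D+R_1+R_2$, where $R_1$ is the contribution of $A_3\setminus A^\circ$ and $R_2$ that of $(A\setminus U)\setminus A_3$. Vertices outside $A_3$ have $e_a\le2$, so $R_2\le2h=4cn\le10^{-5}q\bar D$, as $q\bar D\ge1.35n$.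

Suppose $R_1\le0.05q\bar D$. Then $E\le1.06q\bar D$. Keeping only $A^\circ$ in the first factor of (9) and using convexity of $D(D-1)$ and $(D-1)(D-2)$,
$$q\bar D(\bar D-1)\cdot q(\bar D-1)(\bar D-2)\le1.01\cdot1.06^2q^2\bar D^2,\qquad\text{so}\qquad(\bar D-1)^2(\bar D-2)\le1.14\,\bar D .$$
But $(\bar D-1)^2(\bar D-2)/\bar D=(\bar D-1)^2(1-2/\bar D)$ is increasing for $\bar D\ge3$ and equals $4/3$ at $\bar D=3$, a contradiction.

Suppose $R_1>0.05q\bar D$. Then $R_1>0.06n>2h$, and $E\le20R_1+R_1+R_2\le22R_1$. By Cauchy–Schwarz,
$$\sum_{a\in A_3\setminus A^\circ}e_a(e_a-1)\ge\frac{R_1^2}h-R_1\ge\frac{R_1^2}{2h}=\frac{R_1^2}{4cn},\qquad \sum_{a\in A^\circ}(D_a-1)(D_a-2)\ge2q\ge0.9n .$$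
So the left side of (9) is at least $R_1^2\cdot0.9n/(4cn)\ge2\cdot10^5R_1^2>1.01\cdot22^2R_1^2\ge1.01E^2$, a contradiction.

So a core I or II avoiding $U$ exists. All assumptions are symmetric in $A$ and $B$, which gives the last sentence. $\square$

## 10. Two disjoint walls always exist

### 10.1 Case L: many common neighbors on average

The purpose is to find six vertices of $W$ with large common neighborhoods on both sides, for pattern VI. Let $W'\subseteq W(\varepsilon_M)$ be minimal with total contribution at least $12$ to $\mu(\varepsilon_M)$. Contributions are at most $1$, so the total is less than $13$. They are at least $\varepsilon_M$, so $|W'|\le13/\varepsilon_M$. For a uniformly random $(a,b)\in A_0\times B_0$ let $q'$ be the number of $w\in W'$ adjacent to both. Then $\mathbb E\,q'\ge12$. Since $q'\le5+|W'|\cdot\mathbf 1_{q'\ge6}$, we get $\mathbb P(q'\ge6)\ge7/|W'|\ge6/|W'|$. There are at most $|W'|^6$ six-element subsets of $W'$, so some six-set $J\subseteq W'$ has all its members adjacent to both $a$ and $b$ with probability at least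
$$|W'|^{-7}\ge\zeta:=(\varepsilon_M/13)^7 .$$
This probability is the product of the proportions of common neighbors of $J$ in $A_0$ and in $B_0$. So each proportion is at least $\zeta$, and the common neighborhoods have at least $\zeta n/3$ vertices each.

With $u=1/\varepsilon_M\ge10^{16}$ we have $1000\varepsilon_{M+1}/\zeta=10^{-9}\cdot13^7u^7\,2^{-12u}<1$, as $13^7<10^9$ and $u\le2^u$. So $\varepsilon=\varepsilon_{M+1}\le\zeta/1000$, and $|W|\le18\alpha n/\varepsilon=0.018\,\varepsilon^2n\le\zeta n/100$. Hence the common neighborhoods $A^*,B^*$ of $J$ in $A$ and $B$ have at least $\zeta n/4\ge200\varepsilon n$ vertices. Apply Lemma 3(b) with pattern VI twice, with the two halves of $J$, first with $U=\emptyset$ and then with $U$ the vertex set of the first wall. This gives two disjoint walls.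

### 10.2 Case S: few common neighbors on average

If all but at most $cn$ vertices of $A$ (or of $B$) have $\Gamma$-degree at least $3$, apply Lemma 4 twice, the second time with $U=V(Z_1)$. This gives two disjoint walls. Otherwise $A^-=\{a\in A:d(a)\le2\}$ and $B^-=\{b\in B:d(b)\le2\}$ both have more than $cn$ elements.

**Step 1: vertices of low $\Gamma$-degree have common neighbors in $W$.** Choose $A^\sharp\subseteq A^-$ and $B^\sharp\subseteq B^-$ with at least $cn/3$ elements on which the $\Gamma$-degree is constant, equal to $d_1$ and $d_2$ respectively, with $d_1,d_2\in\{0,1,2\}$. For $a\in A^\sharp$, $b\in B^\sharp$, (5) gives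
$$|N(a)\cap N(b)\cap W|\ge t(a)+t(b)-k\ge c_A+c_B-k-d_1-d_2=6-d_1-d_2. \tag{10}$$

**Step 2: large classes sharing these neighbors.** Partition $A^\sharp$ by the sets $N(a)\cap W(\eta)$ into at most $2^{12/\eta}$ classes, and discard classes smaller than $\xi n$, where $\xi:=\frac c{12}2^{-12/\eta}$. At most $cn/12$ vertices are discarded, so at least $cn/4$ remain. Do the same for $B^\sharp$. At least $c^2n^2/16$ pairs $(a,b)$ remain. The number of pairs in $A_0\times B_0$ with a common neighbor in $W\setminus W(\eta)$ is at most
$$\sum_{w\in W\setminus W(\eta)}d(w,A_0)d(w,B_0)=(\mu(\varepsilon)-\mu(\eta))|A_0||B_0|\le\frac{12}M\cdot\frac{n^2}4=\frac{3n^2}M<\frac{c^2n^2}{16},$$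
since $3\cdot10^{-14}<6.25\cdot10^{-14}$. So some remaining pair has no common neighbor in $W\setminus W(\eta)$. Let $A^*,B^*$ be the classes of its two members, and let $J\subseteq W(\eta)$ be the set of common neighbors of the pair in $W(\eta)$. Vertices of one class have the same neighbors in $W(\eta)$, so all of $J$ is adjacent to all of $A^*\cup B^*$. By (10), $|J|\ge6-d_1-d_2$. Finally $|A^*|,|B^*|\ge\xi n\ge10^4\varepsilon n$, because $\varepsilon=10^{-12}2^{-12/\eta}$ and $\frac{10^{-6}}{12}\ge10^{-8}$.

**Step 3: the walls.** By symmetry let $d_1\ge d_2$. In what follows $U$ is empty for the first wall and the vertex set of the first wall for the second. Every vertex of $U\cap B$ (resp. $U\cap A$) has fewer than $\varepsilon n$ $\Gamma$-neighbors and $|U|\le20$, so fewer than $21\varepsilon n$ vertices of $A^*$ (resp. $B^*$) are in $U$ or have a $\Gamma$-neighbor in $U$. The sets $A^*,B^*$ satisfy the size condition of Lemma 3(b).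

* $d_1=d_2=0$. Here $|J|\ge6$. Use pattern VI twice, with disjoint triples of $J$.
* $(d_1,d_2)\in\{(1,0),(1,1),(2,0)\}$. Here $|J|\ge4$. Use pattern V twice, with disjoint pairs of $J$. As core take any $a\in A^*\setminus U$ with no $\Gamma$-neighbor in $U$, and a $\Gamma$-neighbor $b$ of $a$, which exists as $d_1\ge1$. The vertex $a\in A^*$ is adjacent to both $W$-vertices.
* $(d_1,d_2)\in\{(2,1),(2,2)\}$. Here $|J|\ge2$, and each wall uses its own $w\in J$. Let $A'$ be the set of $a\in A^*\setminus U$ without $\Gamma$-neighbors in $U$. Then $|A'|\ge9000\varepsilon n$, and each $a\in A'$ has exactly two $\Gamma$-neighbors.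
 (i) If some $b$ has two $\Gamma$-neighbors $a,a'\in A'$, let $b'\ne b$ be the other $\Gamma$-neighbor of $a$. The path $a'bab'$ avoids $U$, and $w\sim a,a'$. It is a core III for $w$.
 (ii) Otherwise, choosing a $\Gamma$-neighbor $b_2$ for each $a_2\in A'$ gives a matching of size $|A'|$ avoiding $U$. Since $d_2\ge1$, choose $b_1\in B^*\setminus U$ without $\Gamma$-neighbor in $U$, and a $\Gamma$-neighbor $a_1$ of $b_1$. By (4) all but at most $8\varepsilon n$ edges $a_2b_2$ of the matching satisfy $a_2\notin\overline N[a_1]$ and $b_2\notin\overline N[b_1]$. For such an edge, $a_1b_1$ and $a_2b_2$ are disjoint, $a_1\sim a_2$, $b_1\sim b_2$, and $w\sim a_2,b_1$ because $a_2\in A^*$ and $b_1\in B^*$. They form a core IV for $w$.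

In each case Lemma 3(b) gives the wall, and the second wall is disjoint from the first.

### 10.3 Proof of Theorem A

In Case L and in Case S we obtained two disjoint walls, so Lemma 2 gives an ESHC whenever (E2) holds. Section 5 gives an ESHC whenever (E1) holds. By Theorem B(i), applied with the fixed $\alpha$ (a graph with $\delta\ge n/2+2$ satisfies its hypothesis), every graph of large even order $n$ with $\delta(G)\ge n/2+2$ contains an ESHC. Example 1 shows that for every even $n\ge18$ the condition $\delta\geq n/2+1$ does not suffice. Hence
$$C=2.\qquad\blacksquare$$
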